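\title{Continuous injections between bounded abelian groups in the Bohr topology}

\begin{abstract}
Let $\mathbb V_n^\kappa$ be the direct sum of $\kappa$ copies of $\mathbb Z/n\mathbb Z$, where $\kappa$ is an infinite cardinal, and give every abelian group its Bohr topology. We prove that if some injective map $\mathbb V_n^\kappa\to\mathbb V_m^\kappa$, not assumed to be a homomorphism, is continuous at one point, then $n$ divides $m$. More generally, $\mathbb V_n^\kappa$ admits a continuous injection into an abelian group $H$ if and only if $H$ contains a subgroup isomorphic to $\mathbb V_n^\kappa$, and an infinite group $G$ of bounded exponent admits a continuous injection into $H$ if and only if a subgroup of finite index in $G$ is isomorphic to a subgroup of $H$. The proof combines Ramsey's theorem with a Riesz product estimate on the dual group of $H$ to show that a map continuous at $0$ is additive on suitable sums of basis vectors.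
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $\mathbb T=\mathbb R/\mathbb Z$ be the circle group, written additively. A \emph{character} of an abelian group $G$ is a homomorphism $G\to\mathbb T$. The \emph{Bohr topology} on $G$ is the weakest topology that makes every character continuous, and $G^\#$ denotes $G$ with this topology. For an integer $n\ge2$ and an infinite cardinal $\kappa$ let
\[
\mathbb V_n^\kappa=\bigoplus_\kappa\mathbb Z_n,\qquad \mathbb Z_n=\mathbb Z/n\mathbb Z,
\]
with its standard basis $(e_\xi)_{\xi<\kappa}$.

The space $G^\#$ is built from the group $G$ alone, and one may ask how much of the group the space remembers. The groups $\mathbb V_n^\kappa$ are a good test, because for fixed $\kappa$ they all have cardinality $\kappa$ and differ only in the modulus $n$. The following question is posed in \cite{UCM}.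

\begin{quote}
\textbf{Question.} Let $f\colon(\mathbb V_n^\kappa)^\#\to(\mathbb V_m^\kappa)^\#$ be a continuous injective map, not necessarily a homomorphism. Must $n$ divide $m$?
\end{quote}

For a homomorphism the answer is yes, since $f(e_0)$ has order $n$ and is killed by $m$. For arbitrary maps there are reasons for doubt, because the Bohr topology lies between two topologies that do not see the modulus. In the discrete topology any bijection $\mathbb V_n^\kappa\to\mathbb V_m^\kappa$ is a homeomorphism. In the topology inherited from the product $\mathbb Z_n^\kappa$, which is the weakest one making the coordinate maps continuous, one can encode: choose $s$ with $m^s\ge n$ and an injection $\phi\colon\mathbb Z_n\to\mathbb Z_m^s$ with $\phi(0)=0$, and apply $\phi$ in each coordinate. This gives an injection $\mathbb V_n^\kappa\to\bigoplus_\kappa\mathbb Z_m^s\cong\mathbb V_m^\kappa$ in which every coordinate of the image depends on a single coordinate of the argument, so it is continuous.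

The Bohr topology also has characters that involve infinitely many coordinates, and they can destroy such a code. Take $n=3$, $m=2$, $\phi(1)=(1,0)$, $\phi(2)=(0,1)$, let $f$ be the resulting injection, and let $\chi$ be the character of $\bigoplus_\kappa\mathbb Z_2^2$ given by one half of the sum of all first components, so that $\chi(f(x))=\frac12\,|\{\xi:x_\xi=1\}|$. Every Bohr neighborhood of $0$ in $\mathbb V_3^\kappa$ contains a subgroup $L$ of finite index (fact (B5) below). Two basis vectors $e_\xi\ne e_\eta$ lie in the same coset of $L$, and $x=e_\xi-e_\eta\in L$ has exactly one coordinate equal to $1$. So $\chi(f(x))=\frac12$, whereas $\chi(f(0))=0$, and $f$ is not continuous at $0$. This suggests that the answer to the question is yes, and it is, even under a weaker hypothesis.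

\begin{theorem}\label{thm:main}
Let $n,m\ge2$ and let $\kappa$ be an infinite cardinal. If $f\colon\mathbb V_n^\kappa\to\mathbb V_m^\kappa$ is injective and continuous at one point for the Bohr topologies, then $n\mid m$.
\end{theorem}

The cardinal must be infinite: a finite group is discrete in its Bohr topology, and $\mathbb Z_2$ injects into $\mathbb Z_3$.

\begin{corollary}\label{cor:iff}
Let $n,m\ge2$ and let $\kappa,\lambda$ be infinite cardinals. There is a continuous injection $(\mathbb V_n^\kappa)^\#\to(\mathbb V_m^\lambda)^\#$ if and only if $n\mid m$ and $\kappa\le\lambda$. The spaces $(\mathbb V_n^\kappa)^\#$ and $(\mathbb V_m^\kappa)^\#$ are homeomorphic if and only if $n=m$.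
\end{corollary}

The method applies to an arbitrary target group, and injectivity can be weakened to a bound on the size of preimages.

\begin{theorem}\label{thm:target}
Let $n\ge2$, let $\kappa$ be an infinite cardinal and let $H$ be an abelian group. The following are equivalent:
\begin{enumerate}
\item[(a)] $H$ has a subgroup isomorphic to $\mathbb V_n^\kappa$;
\item[(b)] $(\mathbb V_n^\kappa)^\#$ embeds topologically in $H^\#$;
\item[(c)] there is a continuous injection $(\mathbb V_n^\kappa)^\#\to H^\#$;
\item[(d)] there is a map $f\colon\mathbb V_n^\kappa\to H$, continuous at at least one point for the Bohr topologies, such that $|f^{-1}(Q)|<\kappa$ whenever $Q\subseteq H$ and $|Q|<\kappa$.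
\end{enumerate}
\end{theorem}

For $\kappa=\omega$ the condition on preimages in (d) says that $f$ is finite-to-one. For the last result, write $H[k]=\{h\in H:kh=0\}$, and recall that $G$ has \emph{bounded exponent} if $kG=0$ for some $k\ge1$.

\begin{theorem}\label{thm:bounded}
Let $G$ be an infinite abelian group of bounded exponent and let $H$ be an abelian group. The following are equivalent:
\begin{enumerate}
\item[(i)] there is a continuous injection $G^\#\to H^\#$;
\item[(ii)] $G^\#$ embeds topologically in $H^\#$;
\item[(iii)] $|p^{a-1}H[p^a]|\ge|p^{a-1}G[p^a]|$ for every prime power $p^a$ with $a\ge1$ for which $p^{a-1}G[p^a]$ is infinite;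
\item[(iv)] some subgroup of finite index in $G$ is isomorphic to a subgroup of $H$.
\end{enumerate}
\end{theorem}

All three theorems rest on Proposition~\ref{prop:key}, which says that a map continuous at $0$ imitates a homomorphism on certain sums of basis vectors. Section~\ref{sec:key} states it, derives Theorem~\ref{thm:main} and Corollary~\ref{cor:iff}, and works through the case $n=2$, $m=3$. Section~\ref{sec:proof} proves it. Sections~\ref{sec:target} and~\ref{sec:bounded} prove Theorems~\ref{thm:target} and~\ref{thm:bounded}; they are not needed for the answer to the question.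

\section{Characters, Haar measure and Ramsey's theorem}\label{sec:prelim}

For $\theta\in\mathbb T$ let $\|\theta\|$ be the distance from $\theta$ to $0$ in $\mathbb R/\mathbb Z$, and let $\psi(\theta)=\exp(2\pi\mathrm i\theta)$. All groups are abelian, and $\widehat G$ is the group of characters of $G$. We use the following facts about the Bohr topology.

\begin{enumerate}
\item[(B1)] \emph{Every character of a subgroup $A\le G$ extends to $G$, and characters separate the points of $G$.} The first statement is the extension property of homomorphisms into a divisible group. For the second, given $x\ne0$, send $x$ to $1/k$ if $x$ has finite order $k$ and to $1/2$ otherwise; this defines a character of $\langle x\rangle$, which we extend.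
\item[(B2)] \emph{The sets $\{x:\|\chi_i(x)\|<\delta\text{ for }i\le N\}$ with $\chi_i\in\widehat G$ and $\delta>0$ form a base at $0$. A map into $H^\#$ is continuous at a point if and only if its composition with every $\chi\in\widehat H$ is. Homomorphisms are continuous and translations are homeomorphisms.} The first two statements restate the definition of the weakest topology. The last two follow from the second, since $\chi\circ\phi$ is a character for every homomorphism $\phi$ and $\chi(x+g)=\chi(x)+\chi(g)$.
\item[(B3)] \emph{If $A\le G$, then $A^\#$ is a subspace of $G^\#$; hence an injective homomorphism is a topological embedding.} The subspace topology is generated by the restrictions of characters of $G$, and by (B1) these are all the characters of $A$.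
\item[(B4)] \emph{A subgroup $A$ of finite index $N$ is open, and $G^\#$ is a topological sum of $N$ copies of $A^\#$.} By (B1) applied to the finite group $G/A$, the subgroup $A$ is the intersection of the kernels of finitely many characters $\chi_i$ with finite image, and $\ker\chi_i=\{x:\|\chi_i(x)\|<\delta\}$ for small $\delta$. So $A$ contains a neighborhood of $0$ and, being a subgroup, is open. Its $N$ cosets are open and disjoint, and each is homeomorphic to $A^\#$ by (B2) and (B3).
\item[(B5)] \emph{If $nG=0$, every neighborhood of $0$ contains a subgroup of finite index.} A basic neighborhood contains $\bigcap_{i\le N}\ker\chi_i$, and each $\chi_i$ takes at most $n$ values.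
\end{enumerate}

If $f\colon G\to H$ is continuous at $x_0$, then $g(x)=f(x_0+x)-f(x_0)$ is continuous at $0$ and $g(0)=0$. Moreover $g^{-1}(Q)=f^{-1}(Q+f(x_0))-x_0$, so injectivity and the condition on preimages in Theorem~\ref{thm:target}(d) pass from $f$ to $g$. We call the passage from $f$ to $g$ \emph{normalization}.

With the topology of pointwise convergence, $\widehat H$ is a closed subgroup of the compact group $\mathbb T^H$. It therefore carries a translation-invariant Borel probability measure $\mu$, the Haar measure. For each $h\in H$ the map $\chi\mapsto\chi(h)$ is continuous, and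
\begin{equation}\label{eq:orth}
\int_{\widehat H}\psi(\chi(h))\,d\mu(\chi)=\begin{cases}1,&h=0,\\0,&h\ne0.\end{cases}
\end{equation}
Indeed, if $h\neq0$, take $\chi_0$ with $\chi_0(h)\ne0$ by (B1); translation by $\chi_0$ multiplies the integral by $\psi(\chi_0(h))\ne1$ and also leaves it unchanged.

For $X\subseteq\omega$, let $[X]^r$ be the set of $r$-element subsets of $X$; we list $t\in[X]^r$ increasingly, $t=(t_1<\dots<t_r)$, and say that $t_k$ is in \emph{position} $k$. \emph{Ramsey's theorem} states that if $X$ is infinite and $[X]^r$ is partitioned into finitely many classes, then there is an infinite $X'\subseteq X$ with $[X']^r$ contained in one class. We reserve the word \emph{coloring} for maps defined on points: a $K$-coloring of $X$ is a map $X\to\{1,\dots,K\}$, and a finite coloring is a $K$-coloring for some $K$.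

\section{The key proposition}\label{sec:key}

Let $G=\mathbb V_n^\omega$ with basis $(e_i)_{i<\omega}$, and let $f\colon G\to H$ be continuous at $0$ with $f(0)=0$. We want to test $f$ at points $\sum_kc_ke_{t_k}$ with fixed weights $c_1,\dots,c_r$ and variable $t\in[\omega]^r$. The hypothesis says something about these points only if $\sum_kc_k\equiv0\pmod n$: the kernel of the character $x\mapsto\frac1n\sum_ix_i$ is an open subgroup, and $f$ is arbitrary outside it.

\begin{proposition}\label{prop:key}
Let $n\ge2$, let $H$ be an abelian group, and let $f\colon(\mathbb V_n^\omega)^\#\to H^\#$ be continuous at $0$ with $f(0)=0$. Let $1\le d<n$ and $r=2n-d+1$, and for $t\in[\omega]^r$ put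
\[
F(t)=f\bigl(e_{t_1}+\dots+e_{t_{r-1}}+d\,e_{t_r}\bigr).
\]
Then there is an infinite $I\subseteq\omega$ such that for all $t_1<\dots<t_{r-1}<j<j'$ in $I$ there is $\nu\in H[n]$ with
\[
F(t_1,\dots,t_{r-1},j)-F(t_1,\dots,t_{r-1},j')=d\nu .
\]
\end{proposition}

For a homomorphism $f$ this holds with $I=\omega$ and $\nu=f(e_j-e_{j'})$. The parameter $d$ is there to be chosen so that $d\,H[n]$ is small while $d(e_j-e_{j'})$ is still nonzero.

\begin{proof}[Proof of Theorem~\ref{thm:main}, given Proposition~\ref{prop:key}]
We use only that the target is killed by $m$, so let $H$ be any group with $mH=0$ and let $f\colon\mathbb V_n^\kappa\to H$ be injective and continuous at a point. Normalize $f$ and restrict it to the subgroup $\mathbb V_n^\omega$ spanned by countably many basis vectors; the restriction is continuous at $0$ because the inclusion is a homomorphism. Suppose $n\nmid m$. Then $d=\gcd(n,m)$ satisfies $1\le d<n$. Proposition~\ref{prop:key} gives $t_1<\dots<t_{r-1}<j<j'$ and $\nu\in H$ with $n\nu=0$ and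
\[
f\Bigl(\sum_{k<r}e_{t_k}+de_j\Bigr)-f\Bigl(\sum_{k<r}e_{t_k}+de_{j'}\Bigr)=d\nu .
\]
Also $m\nu=0$, and $d$ is an integer combination of $n$ and $m$, so $d\nu=0$. The two arguments of $f$ differ by $d(e_j-e_{j'})$, which is nonzero because $0<d<n$. This contradicts injectivity.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:iff}]
A continuous injection $(\mathbb V_n^\kappa)^\#\to(\mathbb V_m^\lambda)^\#$ forces $n\mid m$ by the proof just given, with $H=\mathbb V_m^\lambda$, and it forces $\kappa\le\lambda$ by comparison of cardinalities. Conversely, if $n\mid m$ and $\kappa\le\lambda$, the elements $(m/n)e_\xi$ with $\xi<\kappa$ generate a copy of $\mathbb V_n^\kappa$ in $\mathbb V_m^\lambda$, and (B3) applies. A homeomorphism $(\mathbb V_n^\kappa)^\#\to(\mathbb V_m^\kappa)^\#$ and its inverse give $n\mid m$ and $m\mid n$.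
\end{proof}

\subsection*{Continuity as a coloring property}

Fix the setting of Proposition~\ref{prop:key} and put $c_1=\dots=c_{r-1}=1$ and $c_r=d$, so that $\sum_kc_k=2n$. Call $B\subseteq\{1,\dots,r\}$ \emph{zero-sum} if $\sum_{k\in B}c_k\equiv0\pmod n$. The sets $\emptyset$ and $\{1,\dots,r\}$ are zero-sum, and the complement of a zero-sum set is zero-sum. The next lemma is the only place where continuity of $f$ and the structure of $\mathbb V_n^\omega$ enter the proof; after it, $F$ is simply a function $[\omega]^r\to H$ with a combinatorial property.

\begin{lemma}\label{lem:color}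
For every $\chi\in\widehat H$ and $\varepsilon>0$ there is a finite coloring of $\omega$ such that $\|\chi(F(t))\|<\varepsilon$ for every $t\in[\omega]^r$ with the property that, for each color $\alpha$, the set $\{k:t_k\text{ has color }\alpha\}$ is zero-sum. In particular $\|\chi(F(t))\|<\varepsilon$ for every monochromatic $t$.
\end{lemma}

\begin{proof}
The set $\{x:\|\chi(f(x))\|<\varepsilon\}$ is a neighborhood of $0$ in $G^\#$, so by (B5) it contains a subgroup $L$ of finite index. Color $i\in\omega$ by the coset $e_i+L$. Let $t$ be as in the statement, and let $B_\alpha$ be the set of positions $k$ with $e_{t_k}+L=\alpha$. In $G/L$ the image of $\sum_kc_ke_{t_k}$ is $\sum_\alpha\bigl(\sum_{k\in B_\alpha}c_k\bigr)\alpha$, which vanishes because each coefficient is divisible by $n$ and $n(G/L)=0$. Hence $\sum_kc_ke_{t_k}\in L$.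
\end{proof}

The weights have total $2n$ rather than $n$ for a reason. With positive weights of total $n$ the only zero-sum sets would be $\emptyset$ and the full set, and the conclusion of the proposition can fail.

\begin{example}\label{ex:weight}
Let $(e'_i)$ be the basis of $H=\mathbb V_3^\omega$. Define $f\colon\mathbb V_2^\omega\to H$ by $f(e_s+e_t)=e'_s-e'_t$ for $s<t$, and $f(x)=0$ for all other $x$. Then $f$ is continuous at $0$. Indeed, by (B5) it suffices to find, for a subgroup $L'\le H$ of finite index, an open subgroup $L$ with $f(L)\subseteq L'$. Let $\phi\colon\mathbb V_2^\omega\to\bigoplus_{H/L'}\mathbb Z_2$ send $e_i$ to the basis vector indexed by $e'_i+L'$, and let $L=\ker\phi$, which has finite index and is open by (B4). If $e_s+e_t\in L$, then $e'_s+L'=e'_t+L'$, so $f(e_s+e_t)\in L'$. Now $H[2]=0$, but $f(e_s+e_j)-f(e_s+e_{j'})=e'_{j'}-e'_j\ne0$ for $s<j<j'$. Sums of two basis vectors do not distinguish $\mathbb V_2^\omega$ from $\mathbb V_3^\omega$ near $0$; sums of four do, as we now see.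
\end{example}

\subsection*{The case $n=2$, $H=\mathbb V_3^\omega$}

Here $d=1$, $r=4$, $F(t)=f(e_{t_1}+e_{t_2}+e_{t_3}+e_{t_4})$, the zero-sum sets are the subsets of $\{1,2,3,4\}$ of even size, and the proposition asserts that $F(t_1,t_2,t_3,j)$ does not depend on $j$. Characters of $H$ are the $\mathbb F_3$-linear functionals, with values $0,\frac13,\frac23$. With $\varepsilon=\frac13$, Lemma~\ref{lem:color} gives for each $\chi$ a finite coloring such that $\chi(F(t))=0$ whenever each color occurs an even number of times in $t$.

Suppose first that $F$ is \emph{additive} on an infinite set $I$, that is, $F(t)=w+v_1(t_1)+\dots+v_4(t_4)$ for $t\in[I]^4$, with $w\in H$ and functions $v_k\colon I\to H$. We claim that $v_1+v_2$ has finite range. Otherwise, since finitely many elements of $H$ span a finite set, we can choose $a_1<a_2<\cdots$ in $I$ recursively with $x_j=v_1(a_j)+v_2(a_j)$ linearly independent. Let $\chi(x_j)=0$ for even $j$ and $\chi(x_j)=\frac13$ for odd $j$, and take the coloring that belongs to $\chi$. By the pigeonhole principle there are infinite monochromatic sets $J\subseteq\{a_j:j\text{ even}\}$ and $J'\subseteq\{a_j:j\text{ odd}\}$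 such that each $\chi\circ v_k$ has a constant value $\gamma_k$ on $J$ and $\gamma'_k$ on $J'$. Taking $t\in[J]^4$, and then $t$ with $t_1,t_2\in J'$ and $t_3,t_4\in J$, we get
\[
\chi(w)+\gamma_1+\gamma_2+\gamma_3+\gamma_4=0=\chi(w)+\gamma'_1+\gamma'_2+\gamma_3+\gamma_4 .
\]
So $\gamma_1+\gamma_2=\gamma'_1+\gamma'_2$, that is, $0=\frac13$, which is absurd. Placing the two points of $J'$ in positions $k$ and $l$ instead shows that every $v_k+v_l$ with $k\neq l$ has finite range, and after shrinking $I$ all six functions are constant. For $j<j'$ in $I$ the elements $\nu_k=v_k(j)-v_k(j')$ then satisfy $\nu_k+\nu_l=0$ for $k\ne l$. Hence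
\[
2\nu_1=(\nu_1+\nu_2)-(\nu_2+\nu_3)+(\nu_3+\nu_1)=0,
\]
so $\nu_1=0$ in $\mathbb V_3^\omega$, and $\nu_4=-\nu_1=0$, as asserted. With only two positions the single relation $\nu_1+\nu_2=0$ is available, and Example~\ref{ex:weight} satisfies it with $v_1(s)=e'_s$, $v_2(t)=-e'_t$.

It remains to understand why $F$ should be additive on an infinite set. The obstruction is a mixed second difference such as
\[
F(a',b',t_3,t_4)-F(a,b',t_3,t_4)-F(a',b,t_3,t_4)+F(a,b,t_3,t_4)
\]
with $a<a'<b<b'<t_3<t_4$. Every $\chi$ kills this element when the six points are monochromatic, but the coloring depends on $\chi$, so no single character gives a contradiction directly. One counts instead. Suppose such differences never vanish. We shall see that about $6M$ points then carry $M^2$ such differences, one for each of $M$ pairs $(a,a')$ and $M$ pairs $(b,b')$, which are linearly independent over $\mathbb F_3$. A random functional kills all of them with probability $3^{-M^2}$. A set of about $6KM$ points has a color class of size about $6M$ in every $K$-coloring, and it has only about $K^{6KM}$ such colorings. So the functionals that are served by a $K$-coloring have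 measure at most about $K^{6KM}3^{-M^2}$, which tends to $0$ as $M\to\infty$. Since $K$ ranges over a countable set, almost no functional is served by any finite coloring, against Lemma~\ref{lem:color}.

\section{Proof of Proposition~\ref{prop:key}}\label{sec:proof}

The proof follows the special case: mixed differences vanish on an infinite set, so $F$ is additive there; sums over zero-sum sets have finite range; and the resulting linear relations give the conclusion.

\subsection*{Dissociated families}

In a general group $H$ linear independence is not available. The substitute keeps only the coefficients $-1,0,1$. A finite family $z_1,\dots,z_N$ in $H$ is \emph{dissociated} if $\sum_i\eta_iz_i=0$ with all $\eta_i\in\{-1,0,1\}$ implies that all $\eta_i=0$. Over $\mathbb F_3$ this is linear independence. In general the values $\chi(z_i)$ need not be independent random variables, but the probability that all of them are small still decays exponentially.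

\begin{lemma}\label{lem:riesz}
If $z_1,\dots,z_N\in H$ is a dissociated family, then
\[
\mu\bigl\{\chi\in\widehat H:\|\chi(z_i)\|<\tfrac16\text{ for all }i\bigr\}\le(2/3)^N .
\]
\end{lemma}

\begin{proof}
Consider the Riesz product $R(\chi)=\prod_{i=1}^N\bigl(1+\cos2\pi\chi(z_i)\bigr)\ge0$. Writing each factor as $1+\frac12\psi(\chi(z_i))+\frac12\psi(-\chi(z_i))$ and expanding, we get
\[
R(\chi)=\sum_{\eta\in\{-1,0,1\}^N}2^{-|\{i:\eta_i\ne0\}|}\,\psi\Bigl(\chi\Bigl(\sum_i\eta_iz_i\Bigr)\Bigr).
\]
By \eqref{eq:orth} and dissociation only $\eta=0$ contributes to the integral, so $\int R\,d\mu=1$. If $\|\chi(z_i)\|<\frac16$ for all $i$, then every cosine exceeds $\frac12$ and $R(\chi)\ge(3/2)^N$. Markov's inequality $\mu\{R\ge\lambda\}\le\lambda^{-1}\int R\,d\mu$ finishes the proof.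
\end{proof}

\subsection*{Mixed differences vanish}

Let $F\colon[\omega]^r\to H$ and $1\le k<l\le r$. For $s\in[\omega]^{r+2}$ put $a=s_k$, $a'=s_{k+1}$, $b=s_{l+1}$, $b'=s_{l+2}$ and $S=s\setminus\{a,a',b,b'\}$, and define
\[
\Delta_{kl}(s)=F_S(a',b')-F_S(a,b')-F_S(a',b)+F_S(a,b),
\]
where $F_S(x,y)=F(S\cup\{x,y\})$. The set $S$ has $k-1$ points below $a$, $l-k-1$ points between $a'$ and $b$, and $r-l$ points above $b'$, so in each of the four $r$-sets the point $a$ or $a'$ is in position $k$ and the point $b$ or $b'$ is in position $l$.

\begin{lemma}\label{lem:mixed}
Let $F\colon[\omega]^r\to H$ be such that for every $\chi\in\widehat H$ there is a finite coloring of $\omega$ with $\|\chi(F(t))\|<\frac1{24}$ for all monochromatic $t$. Let $1\le k<l\le r$. Then every infinite $I_0\subseteq\omega$ contains an infinite $I'$ with $\Delta_{kl}=0$ on $[I']^{r+2}$.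
\end{lemma}

\begin{proof}
By Ramsey's theorem there is an infinite $I'\subseteq I_0$ such that on $[I']^{r+2}$ the function $\Delta_{kl}$ is always zero or never zero. Suppose it is never zero.

The hypothesis to be contradicted concerns all colorings of a finite set $Y$ that is fixed in advance, so we need a dissociated family inside \emph{every} large subset of $Y$, and what we know is only that single differences are nonzero. The bridge is to choose $Y$ so that linear relations with coefficients $-1,0,1$ among values of $F$ depend only on the order pattern of the points involved. A relation can then be moved to neighboring points, and an alternating sum of moved relations isolates one coefficient.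

\emph{The set $Y$.} Fix $K,M\ge1$ and let $N=4M+r-2$. A \emph{pattern} is a map $\sigma\colon[\{1,\dots,N\}]^r\to\{-1,0,1\}$. For $X=\{x_1<\dots<x_N\}\subseteq I'$ put
\[
\langle\sigma,X\rangle=\sum_T\sigma(T)\,F(\{x_i:i\in T\}).
\]
There are finitely many patterns, so assigning to $X$ the set $\{\sigma:\langle\sigma,X\rangle=0\}$ partitions $[I']^N$ into finitely many classes. By Ramsey's theorem some infinite subset of $I'$ has all its $N$-subsets in one class. Let $Y=Y_{K,M}$ consist of $K(6M+r-2)$ of its points. Thus $\langle\sigma,X\rangle=0$ implies $\langle\sigma,X'\rangle=0$ for $X,X'\in[Y]^N$.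

\emph{A dissociated family in a large subset.} Let $Z\subseteq Y$ have $6M+r-2$ points. List them increasingly as
\[
S_1<a_1<a_1^*<a_1'<\dots<a_M<a_M^*<a_M'<S_2<b_1<b_1^*<b_1'<\dots<b_M<b_M^*<b_M'<S_3,
\]
where $S_1,S_2,S_3$ are blocks of $k-1$, $l-k-1$ and $r-l$ points. Put $S=S_1\cup S_2\cup S_3$ and
\[
z_{ij}=F_S(a'_i,b'_j)-F_S(a_i,b'_j)-F_S(a'_i,b_j)+F_S(a_i,b_j)\qquad(1\le i,j\le M).
\]
The starred points do not occur in $z_{ij}$; they are spares, to be used for moving relations. We claim that the family $(z_{ij})$ is dissociated. Suppose $\sum_{i,j}\eta_{ij}z_{ij}=0$ with $\eta_{ij}\in\{-1,0,1\}$ and $\eta_{i_0j_0}\ne0$. Write $a^*,a',b^*,b'$ for $a^*_{i_0},a'_{i_0},b^*_{j_0},b'_{j_0}$. Let $X$ be the set of the $N$ unstarred points of $Z$. The $4M^2$ sets $S\cup\{x,y\}$ with $x\in\{a_i,a'_i\}$ and $y\in\{b_j,b'_j\}$ are pairwise distinct, so no coefficients add up, and $\sum\eta_{ij}z_{ij}=\langle\sigma,X\rangle$ for a pattern $\sigma$. Let $X_1$ arise from $X$ by replacing $a'$ by $a^*$, let $X_2$ arise by replacing $b'$ by $b^*$, and let $X_3$ arise by making both replacements. No point of $X$ lies between $a^*$ and $a'$ or between $b^*$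 and $b'$, so each new point takes the position of the point it replaces. By the choice of $Y$,
\[
\langle\sigma,X\rangle-\langle\sigma,X_1\rangle-\langle\sigma,X_2\rangle+\langle\sigma,X_3\rangle=0-0-0+0=0 .
\]
Consider the contribution of one $T$ to the left side. If $T$ avoids the position of $b'$, then $T$ selects the same $r$-set from $X$ and $X_2$, and the same $r$-set from $X_1$ and $X_3$, so the contribution is $0$. If $T$ avoids the position of $a'$, the same holds with the pairs $X,X_1$ and $X_2,X_3$. The only $T$ with $\sigma(T)\neq0$ that contains both positions is the one that selects $S\cup\{a',b'\}$ from $X$, and $\sigma(T)=\eta_{i_0j_0}$. Therefore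
\[
0=\eta_{i_0j_0}\bigl(F_S(a',b')-F_S(a^*,b')-F_S(a',b^*)+F_S(a^*,b^*)\bigr).
\]
The bracket is $\Delta_{kl}(S\cup\{a^*,a',b^*,b'\})\ne0$ and $\eta_{i_0j_0}=\pm1$, a contradiction.

\emph{Counting colorings.} For a $K$-coloring $\rho$ of $Y$ let $U_\rho$ be the set of $\chi$ with $\|\chi(F(t))\|<\frac1{24}$ for all $\rho$-monochromatic $t\in[Y]^r$. It is open, being defined by finitely many strict inequalities. Some color class of $\rho$ contains a set $Z$ of $6M+r-2$ points. For $\chi\in U_\rho$ each of the $M^2$ elements $z_{ij}$ built from $Z$ satisfies $\|\chi(z_{ij})\|<4\cdot\frac1{24}=\frac16$, so $\mu(U_\rho)\le(2/3)^{M^2}$ by Lemma~\ref{lem:riesz}. The open set $E_{K,M}=\bigcup_\rho U_\rho$ thus has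
\[
\mu(E_{K,M})\le K^{K(6M+r-2)}(2/3)^{M^2},
\]
and for fixed $K$ the right side tends to $0$ as $M\to\infty$. So $E_K=\bigcap_ME_{K,M}$ is a Borel set of measure $0$. By hypothesis each $\chi$ has a $K$-coloring of $\omega$, for some $K$, with $\|\chi(F(t))\|<\frac1{24}$ on monochromatic $t$; restricting it to the sets $Y_{K,M}$ shows $\chi\in E_K$. Hence $\widehat H=\bigcup_KE_K$ and $1=\mu(\widehat H)\le\sum_K\mu(E_K)=0$, which is absurd.
\end{proof}

\begin{remark}
The exponent $M^2$ is what makes the count work. For first differences, in which one position varies, the same construction produces only $M$ elements, and $(2/3)^M$ does not outweigh the number of colorings. This is as it must be: for the identity map of $\mathbb V_n^\omega$ the first differences $c_k(e_{a'}-e_a)$ of $F$ never vanish.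
\end{remark}

\subsection*{The additive form}

On a product set, a function whose mixed differences vanish is a sum of functions of one variable. The domain $[I]^r$ is not a product, so we must check that the coordinates can be moved one at a time without breaking their order.

\begin{lemma}\label{lem:additive}
Let $I=\{u_1<u_2<\cdots\}\subseteq\omega$ be infinite and let $F\colon[I]^r\to H$ satisfy $\Delta_{kl}=0$ on $[I]^{r+2}$ for all $k<l$. Then there are $w\in H$ and functions $v_k\colon\{u_k,u_{k+1},\dots\}\to H$ with
\begin{equation}\label{eq:add}
F(t)=w+\sum_{k=1}^rv_k(t_k)\qquad(t\in[I]^r).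
\end{equation}
\end{lemma}

\begin{proof}
Fix $k$ and $a<a'$ in $I$. Call $t\in[I]^r$ \emph{admissible} if $t_k=a$ and, in case $k<r$, $t_{k+1}>a'$. For admissible $t$ let $t'$ be $t$ with $a$ replaced by $a'$, which is then in position $k$, and put $D(t)=F(t')-F(t)$. We show that $D(t)$ is the same for all admissible $t$.

A \emph{move} replaces one coordinate $t_l$, $l\ne k$, of an admissible $t$ by another element of $I$ in such a way that the new element is again in position $l$ and the new set is admissible; thus the new element is below $a$ if $l<k$ and above $a'$ if $l>k$. Let $b<b'$ be the old and the new value of the coordinate in increasing order, let $S$ be the set of the other $r-2$ coordinates, and let $s=S\cup\{a,a',b,b'\}$. In $s$ the points $a,a'$ are adjacent, and so are $b,b'$. If $k<l$, then $\Delta_{kl}(s)=0$ reads $F_S(a',b')-F_S(a,b')=F_S(a',b)-F_S(a,b)$. If $l<k$, then $\Delta_{lk}(s)=F_S(b',a')-F_S(b,a')-F_S(b',a)+F_S(b,a)=0$ gives the same identity, since $F_S$ is symmetric in its arguments. So a move does not change $D$.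

Any two admissible sets can be moved to a common one. For the coordinates below $a$, move $t_1$ down to $u_1$, then $t_2$ down to $u_2$, and so on up to $t_{k-1}$, skipping those already in place. For the coordinates above $a'$, choose $y_{k+1}<\dots<y_r$ in $I$ larger than all points of both sets, and move $t_r$ up to $y_r$, then $t_{r-1}$ up to $y_{r-1}$, and so on down to $t_{k+1}$.

Admissible sets exist exactly when $a\ge u_k$; let $\delta_k(a,a')$ be the common value of $D$. Put $w=F(u_1,\dots,u_r)$, $v_k(u_k)=0$, and $v_k(a)=\delta_k(u_k,a)$ for $a>u_k$. Given $t\in[I]^r$, we have $t_k\ge u_k$ for all $k$. Raise the coordinates of $(u_1,\dots,u_r)$ to those of $t$, starting with the last. When coordinate $k$ is raised, the current set is $(u_1,\dots,u_k,t_{k+1},\dots,t_r)$ with $t_{k+1}>t_k$, so if $t_k>u_k$ it is admissible for $k$, $u_k$, $t_k$. In either case $F$ changes by $v_k(t_k)$. Summing the $r$ changes gives \eqref{eq:add}.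
\end{proof}

\subsection*{Zero-sum blocks}

So far only monochromatic sets were used. The full strength of Lemma~\ref{lem:color}, with two colors and arbitrary $\varepsilon$, is needed now. Compared with the case $H=\mathbb V_3^\omega$ two things change: infinitely many values need not contain an infinite independent family on which a character can be prescribed, and a character may take infinitely many values. Orthogonality supplies the character, and limits replace constants.

\begin{lemma}\label{lem:blocks}
In the setting of Proposition~\ref{prop:key}, let $I\subseteq\omega$ be infinite and let $w\in H$ and $v_1,\dots,v_r\colon I\to H$ satisfy \eqref{eq:add}. Then for every zero-sum set $B$ the function $v_B=\sum_{k\in B}v_k$ has finite range.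
\end{lemma}

\begin{proof}
Suppose not, and choose $a_1<a_2<\cdots$ in $I$ with $x_j=v_B(a_j)$ pairwise distinct. By \eqref{eq:orth},
\[
\int\bigl|\psi(\chi(x_j))-\psi(\chi(x_{j+1}))\bigr|^2d\mu=2-2\operatorname{Re}\int\psi(\chi(x_j-x_{j+1}))\,d\mu=2
\]
for every $j$. If $\chi(x_j)$ converged for every $\chi$, these integrals would tend to $0$ by dominated convergence. So there is $\chi$ for which the sequence $\chi(x_j)$ diverges, and since $\mathbb T$ is compact and metrizable it has two cluster points $\theta\ne\theta'$. Let $0<\varepsilon<\frac12\|\theta-\theta'\|$ and take the coloring of Lemma~\ref{lem:color} for $\chi$ and $\varepsilon$.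

Take a subsequence of $(a_j)$ along which $\chi(x_j)\to\theta$, thin it to a single color, and thin it again, by compactness of $\mathbb T^r$, so that all $\chi(v_k(a))$ converge. This gives an infinite monochromatic set $J$ along which $\chi(v_k(a))\to\gamma_k$ for each $k$, with $\sum_{k\in B}\gamma_k=\theta$. The same construction for $\theta'$ gives $J'$ and limits $\gamma'_k$ with $\sum_{k\in B}\gamma'_k=\theta'$.

Sets $t\in[J]^r$ are monochromatic. Letting $t_1\to\infty$ in \eqref{eq:add} and using Lemma~\ref{lem:color}, we obtain
\[
\Bigl\|\chi(w)+\sum_{k\notin B}\gamma_k+\theta\Bigr\|\le\varepsilon .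
\]
Next take $t_1<\dots<t_r$ with $t_k\in J'$ for $k\in B$ and $t_k\in J$ for $k\notin B$; such $t$ exist with $t_1$ arbitrarily large because $J$ and $J'$ are infinite. If $J$ and $J'$ have different colors, the sets of positions of a given color are $B$, its complement, and $\emptyset$. If they have the same color, these sets are $\{1,\dots,r\}$ and $\emptyset$. All of them are zero-sum, so letting $t_1\to\infty$ gives
\[
\Bigl\|\chi(w)+\sum_{k\notin B}\gamma_k+\theta'\Bigr\|\le\varepsilon .
\]
Subtracting, $\|\theta-\theta'\|\le2\varepsilon$, contrary to the choice of $\varepsilon$.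
\end{proof}

\subsection*{The linear relations}

\begin{proof}[Proof of Proposition~\ref{prop:key}]
By Lemma~\ref{lem:color} the function $F$ satisfies the hypothesis of Lemma~\ref{lem:mixed}. Apply that lemma to the finitely many pairs $k<l$ in turn, each time inside the set obtained before; vanishing of $\Delta_{kl}$ persists on subsets. On the resulting infinite set Lemma~\ref{lem:additive} gives \eqref{eq:add}. Delete the first $r$ points, so that every $v_k$ is defined on all of the remaining set; formula \eqref{eq:add} persists on subsets as well. There are finitely many zero-sum sets $B$, and each $v_B$ has finite range by Lemma~\ref{lem:blocks}. By the pigeonhole principle there is an infinite subset $I$ on which every such $v_B$ is constant.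

Let $j<j'$ in $I$ and $\nu_k=v_k(j)-v_k(j')$. Then $\sum_{k\in B}\nu_k=0$ for every zero-sum $B$. The first $r-1=2n-d$ positions have weight $1$, so any $n$ of them form a zero-sum set. Let $k\ne k'$ be two of these positions. Because $d\le n-1$, we have $2n-d-2\ge n-1$, so there is a set $C$ of $n-1$ further positions of weight $1$. The relations for $C\cup\{k\}$ and $C\cup\{k'\}$ give $\nu_k=\nu_{k'}$. Thus $\nu_1=\dots=\nu_{r-1}=:\nu$, and the relation for any $n$ of these positions gives $n\nu=0$. Position $r$ together with $n-d$ positions of weight $1$ has total weight $n$, so $\nu_r=-(n-d)\nu=d\nu$. Finally, \eqref{eq:add} gives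
\[
F(t_1,\dots,t_{r-1},j)-F(t_1,\dots,t_{r-1},j')=v_r(j)-v_r(j')=d\nu
\]
for all $t_1<\dots<t_{r-1}<j$ in $I$, with $\nu\in H[n]$.
\end{proof}

\section{Arbitrary target groups}\label{sec:target}

To prove Theorem~\ref{thm:target} we need an invariant that detects copies of $\mathbb V_{p^a}^\kappa$ in $H$ and has the form $d\,H[n]$. For a prime $p$ and $a\ge1$ put
\[
P_{p,a}(H)=p^{a-1}H[p^a].
\]
This is a subgroup of $H[p]$, hence a vector space over $\mathbb F_p$, and when it is infinite its cardinality equals its dimension. It commutes with direct sums, and an injective homomorphism $G\to H$ maps $P_{p,a}(G)$ into $P_{p,a}(H)$. For $H=\mathbb Z_{p^b}$ it is $p^{b-1}H\cong\mathbb Z_p$ if $b\ge a$ and $0$ if $b<a$, and it is $0$ for a cyclic group of order prime to $p$. So in a direct sum of cyclic groups of prime power order, $\dim P_{p,a}$ counts the summands whose order is divisible by $p^a$.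

\begin{lemma}\label{lem:socle}
Let $(h_\xi)$ be a family in $H$ such that $h_\xi$ has order $p^{a_\xi}$ with $a_\xi\ge1$, and suppose that the family $(p^{a_\xi-1}h_\xi)$ in $H[p]$ is linearly independent over $\mathbb F_p$. Then the sum $\sum_\xi\langle h_\xi\rangle$ is direct.
\end{lemma}

\begin{proof}
Suppose a finite sum $\sum c_\xi h_\xi$ with integer coefficients is $0$ and has a nonzero term. Let $p^e$, $e\ge1$, be the largest order of a term, and multiply by $p^{e-1}$. Each term becomes an element of $\langle h_\xi\rangle$ killed by $p$, that is, a multiple of $p^{a_\xi-1}h_\xi$, and a term of order $p^e$ stays nonzero. This contradicts linear independence.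
\end{proof}

\begin{lemma}\label{lem:embed}
For infinite $\kappa$, the group $H$ has a subgroup isomorphic to $\mathbb V_{p^a}^\kappa$ if and only if $|P_{p,a}(H)|\ge\kappa$.
\end{lemma}

\begin{proof}
Necessity holds because $P_{p,a}(\mathbb V_{p^a}^\kappa)\cong\mathbb V_p^\kappa$ has cardinality $\kappa$. Conversely, if $|P_{p,a}(H)|\ge\kappa$, choose linearly independent $b_\xi\in P_{p,a}(H)$ for $\xi<\kappa$ and $h_\xi\in H[p^a]$ with $p^{a-1}h_\xi=b_\xi$. Since $b_\xi\ne0$, the order of $h_\xi$ is exactly $p^a$, and by Lemma~\ref{lem:socle} the $h_\xi$ generate a copy of $\mathbb V_{p^a}^\kappa$.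
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:target}]
(a)$\Rightarrow$(b) is (B3), and (b)$\Rightarrow$(c) holds because an embedding is a continuous injection. For (c)$\Rightarrow$(d), an injective $f$ has $|f^{-1}(Q)|\le|Q|$.

(d)$\Rightarrow$(a). Normalize $f$. Let $p$ be a prime divisor of $n$ and $p^a$ the exact power of $p$ dividing $n$. The subgroup $(n/p^a)\mathbb V_n^\kappa$ is isomorphic to $\mathbb V_{p^a}^\kappa$. Restrict $f$ to it, which preserves continuity at $0$ and the condition on preimages, and from now on let $(e_\xi)_{\xi<\kappa}$ denote its basis. Put $P=P_{p,a}(H)$, $d=p^{a-1}$ and $r=2p^a-d+1$. We claim that $|P|\ge\kappa$.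

Suppose $|P|<\kappa$. Proposition~\ref{prop:key} with $p^a$ in place of $n$ will produce two values of $f$ whose difference lies in $d\,H[p^a]=P$. In Theorem~\ref{thm:main} this group was $0$ and injectivity gave the contradiction. Now it is only small, so we select the countably many basis vectors in advance so that no such difference lies in $P$. Choose distinct $\xi_0,\xi_1,\ldots<\kappa$ recursively. Given $\xi_0,\dots,\xi_{s-1}$, we require that $\xi_s$ differ from them and that
\begin{equation}\label{eq:avoid}
f(x_\tau+de_{\xi_s})\notin f(x_\tau+de_{\xi_l})+P,\qquad\text{where }x_\tau=\sum_{i\in\tau}e_{\xi_i},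
\end{equation}
for all $l<s$ and all $(r-1)$-subsets $\tau$ of $\{0,\dots,l-1\}$. For each pair $(l,\tau)$ the coset on the right has $|P|<\kappa$ elements, so its preimage has fewer than $\kappa$ elements by (d). The map $\xi\mapsto x_\tau+de_\xi$ is injective because $0<d<p^a$, so the pair excludes fewer than $\kappa$ values of $\xi_s$. There are finitely many pairs and $\kappa$ is infinite, so $\xi_s$ can be chosen.

Apply Proposition~\ref{prop:key} to the restriction of $f$ to the span of $(e_{\xi_s})_{s<\omega}$, a copy of $\mathbb V_{p^a}^\omega$. Taking $r+1$ points of the set $I$, we obtain $l<s$ and an $(r-1)$-subset $\tau$ of $\{0,\dots,l-1\}$ with $f(x_\tau+de_{\xi_l})-f(x_\tau+de_{\xi_s})\in P$. As $P=-P$, this contradicts \eqref{eq:avoid}.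

So $|P_{p,a}(H)|\ge\kappa$, and by Lemma~\ref{lem:embed} there is a subgroup $A_p\cong\mathbb V_{p^a}^\kappa$ of $H$ for each prime $p\mid n$. The sum of the $A_p$ is direct: if $\sum_px_p=0$ with $x_p\in A_p$, multiplication by $n/p^a$ kills all terms but $x_p$, and it is injective on $A_p$ because $n/p^a$ is prime to $p$. By the Chinese remainder theorem, $\bigoplus_pA_p\cong\mathbb V_n^\kappa$.
\end{proof}

\section{Groups of bounded exponent}\label{sec:bounded}

We use the Pr\"ufer--Baer theorem: every abelian group of bounded exponent is a direct sum of cyclic groups. Splitting each summand into its primary parts, we may write such a group as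
\begin{equation}\label{eq:PB}
G=\bigoplus_{p,a}\ \bigoplus_{\kappa_{p,a}}\mathbb Z_{p^a},
\end{equation}
where $p^a$ runs over finitely many prime powers and the cardinals $\kappa_{p,a}$ may be finite.

The summands that occur finitely often can be absorbed topologically, and this is why Theorem~\ref{thm:bounded} speaks of subgroups of finite index. For example, let $H=\mathbb V_2^\omega$ and $G=\mathbb Z_3\oplus H$. Then $G$ is not isomorphic to a subgroup of $H$. But by (B4) the space $G^\#$ is a sum of three copies of $H^\#$, while $H^\#$ is a sum of four copies of itself, because the span of $e_2,e_3,\dots$ has index $4$ and is isomorphic to $H$. So $G^\#$ embeds in $H^\#$.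

\begin{proof}[Proof of Theorem~\ref{thm:bounded}]
(ii)$\Rightarrow$(i) holds because an embedding is a continuous injection.

(i)$\Rightarrow$(iii). Let $\kappa=|P_{p,a}(G)|$ be infinite. By Lemma~\ref{lem:embed}, $G$ has a subgroup $A\cong\mathbb V_{p^a}^\kappa$. The restriction of the given injection to $A$ is a continuous injection $A^\#\to H^\#$, so $H$ contains a copy of $\mathbb V_{p^a}^\kappa$ by Theorem~\ref{thm:target}, and $|P_{p,a}(H)|\ge\kappa$ by Lemma~\ref{lem:embed}.

(iii)$\Rightarrow$(iv). In \eqref{eq:PB} let $G_0$ be the sum of the summands with $\kappa_{p,a}$ infinite. The remaining summands form a finite group, so $G_0$ has finite index. Fix $p$, let $a_1,\dots,a_s$ be the exponents for which $\kappa_j=\kappa_{p,a_j}$ is infinite, and put $P_j=P_{p,a_j}(H)$. Since $|P_{p,a_j}(G)|\ge\kappa_j$, condition (iii) gives $\dim P_j\ge\kappa_j$. Lemma~\ref{lem:embed} would embed each $\mathbb V_{p^{a_j}}^{\kappa_j}$ separately, but the spaces $P_j$ are nested and the copies might intersect, so we choose all generators in one recursion. By transfinite recursion on $\xi<\max_j\kappa_j$ choose, for each $j$ with $\xi<\kappa_j$, one $j$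 after another, an element $b_{j,\xi}\in P_j$ outside the $\mathbb F_p$-span of all elements chosen before. At that moment at most $s(|\xi|+1)$ elements have been chosen, and $s(|\xi|+1)<\kappa_j$ because $|\xi|<\kappa_j$ and $\kappa_j$ is infinite. Their span has dimension less than $\dim P_j$ and cannot contain $P_j$, so the choice is possible. The family $(b_{j,\xi})$ is linearly independent, since in a nontrivial relation the element chosen last would lie in the span of earlier ones. Pick $h_{j,\xi}\in H[p^{a_j}]$ with $p^{a_j-1}h_{j,\xi}=b_{j,\xi}$. These elements have order $p^{a_j}$, and by Lemma~\ref{lem:socle} they generate a copy of $\bigoplus_j\mathbb V_{p^{a_j}}^{\kappa_j}$, the $p$-primary part of $G_0$. The subgroups obtained for different primes form a direct sum, by the argument at the end of the proof of Theorem~\ref{thm:target}, and this sum is isomorphic to $G_0$.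

(iv)$\Rightarrow$(ii). Let $G_0\le G$ have finite index $N$ and be isomorphic to a subgroup of $H$. By (B4), $G^\#$ is a topological sum of $N$ copies of $G_0^\#$. The group $G_0$ is infinite and of bounded exponent, so in its decomposition \eqref{eq:PB} some prime power $q$ occurs $\lambda$ times with $\lambda$ infinite. Choose $s$ with $q^s\ge N$ and delete $s$ of the summands $\mathbb Z_q$. The remaining subgroup has index $q^s$ in $G_0$ and is isomorphic to $G_0$, since $\lambda$ summands $\mathbb Z_q$ remain. By (B4) again, $G_0^\#$ is a topological sum of $q^s\ge N$ copies of itself, and $N$ of these copies form a subspace homeomorphic to $G^\#$. By (B3), $G_0^\#$ embeds in $H^\#$, and so does $G^\#$.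
\end{proof}

\begin{remark}
Both hypotheses on $G$ are needed. Take $H=0$. For the finite group $G=\mathbb Z_2$, conditions (iii) and (iv) hold and (i) fails. For $G=\mathbb Z$, which is not of bounded exponent, (iii) holds vacuously and (i) fails.
\end{remark}

\begin{thebibliography}{1}
\bibitem{UCM}
\emph{Universidad Complutense de Madrid},
\texttt{http://www.mat.ucm.es/\allowbreak\%7Epeinador/\allowbreak ElenaMartinPeinador/\allowbreak docs/\allowbreak Trabajo\_Tesis\_Dirigidas/\allowbreak TesisLLeo.pdf}.
\end{thebibliography}
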